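\title{Primitive regular $(0,1)$-matrices with exponent larger than $\lfloor n/r\rfloor^{2}+1$}

\begin{abstract}
Let $A$ be a primitive $(0,1)$-matrix of order $n$ whose row and column sums all equal $r\ge 2$. It has been conjectured that the exponent of $A$ is at most $\lfloor n/r\rfloor^{2}+1$. We disprove this with a symmetric matrix of order $11$ and line sum $4$ whose exponent is $6$. We show that the conjectured bound holds for $n<2r$, and that for $2r\le n<3r$ the exponent is at most $6$. For every $q\ge2$ and $r\ge 9q^{3}$ we construct counterexamples for all but $O_q(\sqrt r)$ of the orders $n$ with $\lfloor n/r\rfloor=q$. For odd $q$ their exponent is at least $q^{2}+q$, so no bound of the form $(n/r)^{2}+C$ holds.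
\end{abstract}

\section{Introduction}\label{sec:intro}

A square matrix $A$ with nonnegative entries is \emph{primitive} if some power $A^{k}$, $k\ge1$, has only positive entries; we then write $A^{k}>0$. The least such $k$ is the \emph{exponent} $\exp(A)$. A $(0,1)$-matrix is \emph{$r$-regular} if all its row sums and all its column sums equal $r$. For $2\le r\le n$ let $P_{nr}$ be the set of primitive $r$-regular $(0,1)$-matrices of order $n$. The case $r=1$ is left out because a $1$-regular matrix is a permutation matrix, and so are its powers.

How large can $\exp(A)$ be for $A\in P_{nr}$? It is known that $\exp(A)\le 3n^{2}/r^{2}$. The conjecture that we study, posed in \cite{source}, asserts that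
\begin{equation}\label{eq:conj}
\exp(A)\le\Bigl\lfloor \frac nr\Bigr\rfloor^{2}+1\qquad\text{for all }A\in P_{nr},
\end{equation}
and it is known to be true for $r=2$.

To see why a bound of this shape is the one to guess, view $A$ as a digraph on $n$ vertices in which every vertex has $r$ out-neighbors and $r$ in-neighbors. The exponent is the least $k$ such that every vertex reaches every vertex by a walk of length exactly $k$. Put $q=\lfloor n/r\rfloor$; this is the largest number of pairwise disjoint $r$-element sets of vertices. Suppose that the vertices are divided into nonempty layers $P_0,\dots,P_{h-1}$, indexed modulo $h\ge2$, and that every arc goes from some $P_i$ to $P_{i+1}$. Then all closed walks have length divisible by $h$, and no power of $A$ is positive. Each layer contains the $r$ out-neighbors of a vertex of the previous layer, so $h\le q$. A primitive digraph with a large exponent should be a small perturbation of such a periodic one with $h=q$. If, for instance, the length of every closed walk is a sum of numbers equal to $q$ or $q+1$, then a length congruent to $-1$ modulo $q$ needs at least $q-1$ summands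 $q+1$, hence is at least $q^{2}-1$. The length $q^{2}-q-1$ is missed, and the exponent is at least $q^2-q$. This accounts for the term $q^{2}$. The additive constant agrees with the simplest case: for $r<n<2r$ the matrix $A$ has a zero entry, while $A^{2}>0$ by Theorem~\ref{thm:small} below, so every $A\in P_{nr}$ has exponent exactly $2=1^2+1$.

This heuristic does not see the lower-order terms, which depend on how long a walk needs to get from its starting point to the place where periodicity is broken, and from there to its endpoint. We show that these terms can exceed what \eqref{eq:conj} allows.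

\begin{theorem}\label{thm:eleven}
There is a matrix $A\in P_{11,4}$ with $\exp(A)\ge6$. Since $\lfloor 11/4\rfloor^{2}+1=5$, the conjecture \eqref{eq:conj} is false.
\end{theorem}

When at most two disjoint $r$-sets fit into the vertex set, we have a matching upper bound.

\begin{theorem}\label{thm:small}
Let $A\in P_{nr}$.
\begin{enumerate}
\item[(a)] If $n<2r$, then $\exp(A)\le2$, so \eqref{eq:conj} holds.
\item[(b)] If $2r\le n<3r$, then $\exp(A)\le6$. The value $6$ is attained: the matrix of Theorem~\ref{thm:eleven} has exponent exactly $6$.
\end{enumerate}
\end{theorem}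

The failure of \eqref{eq:conj} is not an accident of small parameters. It occurs for every value $\lfloor n/r\rfloor\ge2$, and for most $n$ once $r$ is large.

\begin{theorem}\label{thm:general}
Let $q\ge2$, $r\ge36q$ and $m=\lceil\sqrt{qr}\,\rceil$. For every $n$ with
\begin{equation}\label{eq:range}
qr+2qm+3q\le n\le (q+1)r-1
\end{equation}
there is $A\in P_{nr}$ with $\exp(A)\ge q^{2}+2$, and if $q$ is odd, there is $A\in P_{nr}$ with $\exp(A)\ge q^{2}+q$. The range \eqref{eq:range} is nonempty whenever $r\ge9q^{3}$. For fixed $q$ it contains a proportion $1-O_q(r^{-1/2})$ of all $n$ with $\lfloor n/r\rfloor=q$.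
\end{theorem}

Here $O_q$ means that the implied constant depends only on $q$. Every $n$ in \eqref{eq:range} has $\lfloor n/r\rfloor=q$, so all these matrices violate \eqref{eq:conj}. For $q=2$, Theorems~\ref{thm:small} and~\ref{thm:general} together show that the largest exponent in $P_{nr}$ is exactly $6$ when $r\ge72$ and $n$ satisfies \eqref{eq:range}. The odd values of $q$ show that the conjecture cannot be repaired by changing the additive constant.

\begin{corollary}\label{cor:constant}
There is no constant $C$ such that $\exp(A)\le (n/r)^{2}+C$ for all $n$, $r$ and all $A\in P_{nr}$.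
\end{corollary}

We do not determine the largest exponent in $P_{nr}$ for $n\ge3r$.

Section~\ref{sec:eleven} gives the example on eleven vertices, which already contains the idea of the general construction in Section~\ref{sec:general}. Section~\ref{sec:upper} proves the upper bounds and can be read independently of Section~\ref{sec:general}.

\section{Matrices as digraphs}\label{sec:prelim}

We identify a $(0,1)$-matrix $A$ of order $n$ with the digraph on a set $V$ of $n$ vertices that has an arc $x\to y$ exactly when $A_{xy}=1$. Loops $x\to x$ are allowed, and for each ordered pair $(x,y)$ there is at most one arc from $x$ to $y$. For $X\subseteq V$ let $N^{+}(X)$ be the set of heads of arcs with tail in $X$, and $N^{-}(X)$ the set of tails of arcs with head in $X$. We write $N^{\pm}(x)$ for $N^{\pm}(\{x\})$. The matrix is $r$-regular exactly when $|N^{+}(x)|=|N^{-}(x)|=r$ for every vertex $x$. A \emph{walk of length $k$} from $x$ to $y$ is a sequence $x=x_0\to x_1\to\dots\to x_k=y$ of arcs, in which vertices and arcs may repeat; it is \emph{closed} if $x=y$. The digraph is \emph{strongly connected} if there is a walk from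 every vertex to every other vertex. We use three standard facts.
\begin{enumerate}
\item[(F1)] $(A^{k})_{xy}$ is the number of walks of length $k$ from $x$ to $y$.
\item[(F2)] If $A$ has no zero row and $A^{k}>0$, then $A^{k+1}=A\,A^{k}>0$. So for $A\in P_{nr}$ we have $A^{k}>0$ exactly when $k\ge\exp(A)$, and a single pair $u,v$ with no walk of length $k$ from $u$ to $v$ gives $\exp(A)\ge k+1$.
\item[(F3)] $A$ is primitive if and only if its digraph is strongly connected and the greatest common divisor of the lengths of its closed walks is $1$.
\end{enumerate}
By (F2), the conjecture \eqref{eq:conj} says that any two vertices are joined by a walk of length exactly $q^{2}+1$, where $q=\lfloor n/r\rfloor$. To refute it we need one pair of vertices that is not.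

\section{A counterexample on eleven vertices}\label{sec:eleven}

For $q=2$ the periodic digraphs of the introduction are the bipartite ones, and we look for a vertex $u$ without a closed walk of length $5$. Start from two sides $P_0$ and $P_1$ with $|P_1|=|P_0|+1$. If all $r|P_0|$ arcs leaving $P_0$ go to $P_1$ and all arcs entering $P_0$ come from $P_1$, then $P_1$ has exactly $r$ arcs left over, and they must run inside $P_1$. Confine these $r$ arcs to a small set $W\subseteq P_1$, and let $u\in P_0$ have all its neighbors outside $W$. An odd closed walk at $u$ has to use an arc inside $W$; it cannot reach $W$ in one step, so by parity it needs three steps, and three more to return.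

The count of vertices tells us which parameters to try. The set $W$ carries $r$ arcs, so $|W|^{2}\ge r$; the side $P_1$ contains $W$ and the $r$ neighbors of $u$, so $n=2|P_1|-1\ge2(r+\lceil\sqrt r\,\rceil)-1$; and we need $n\le3r-1$. For $r=2$ and $r=3$ this reads $7\le n\le5$ and $9\le n\le 8$. For $r=4$ it reads $11\le n\le 11$, and the scheme can be carried out.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=6mm,font=\small}]
\draw[very thick] (7.95,2.5) circle (0.3);
\draw[very thick] (7.95,0.5) circle (0.3);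
\node (o) at (0,1.5) {$0$};
\foreach \x in {1,...,4} \node (a\x) at (2.5,4-\x) {$\x$};
\foreach \y/\z in {1/5,2/6,3/7,4/8} \node (b\y) at (5,4-\y) {$\z$};
\node (c1) at (7.5,2.5) {$9$};
\node (c2) at (7.5,0.5) {$10$};
\foreach \x in {1,...,4} {\draw (o)--(a\x);
  \foreach \y in {1,...,4} {\ifnum\x=\y\relax\else\draw (a\x)--(b\y);\fi}}
\draw (b1)--(c1) (b2)--(c1) (b3)--(c2) (b4)--(c2);
\draw[very thick] (c1)--(c2);
\end{tikzpicture}
\caption{A graph on $11$ vertices in which every vertex has $4$ neighbors, a vertex with a loop counting as its own neighbor. The columns are the vertices at distance $0,1,2,3$ from vertex $0$. Thin edges join consecutive columns, so an odd closed walk at $0$ uses a thick edge or loop and has length at least $7$.}\label{fig:eleven}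
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:eleven}]
Let $A$ be the symmetric $(0,1)$-matrix indexed by $\{0,1,\dots,10\}$ of the graph in Figure~\ref{fig:eleven}; an edge stands for a pair of opposite arcs and a loop for a single diagonal entry $1$. The edges are: $0\sim i$ for $1\le i\le4$; $i\sim 4+j$ for $i,j\in\{1,2,3,4\}$ with $i\ne j$; $5\sim9$, $6\sim9$, $7\sim10$, $8\sim10$; and $9\sim10$, $9\sim9$, $10\sim10$.

The vertex $0$ has the neighbors $1,2,3,4$. Each $i\in\{1,2,3,4\}$ has the neighbor $0$ and three neighbors among $5,6,7,8$. Each of $5,6,7,8$ has three neighbors among $1,2,3,4$ and one among $9,10$. The neighbors of $9$ are $5,6,9,10$, and those of $10$ are $7,8,9,10$. So all row sums are $4$, and by symmetry so are all column sums. The graph is connected and a loop is a closed walk of length $1$, so $A$ is primitive by (F3). Thus $A\in P_{11,4}$.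

Put $P_0=\{0,5,6,7,8\}$, $P_1=\{1,2,3,4,9,10\}$ and $W=\{9,10\}$. Every edge that does not lie inside $W$ joins $P_0$ to $P_1$, so a closed walk of odd length uses an edge or loop inside $W$. The distance from $0$ to $W$ is $3$. An odd closed walk at $0$ therefore has length at least $3+1+3=7$. Hence $(A^{5})_{00}=0$, and $\exp(A)\ge6$ by (F2).
\end{proof}

\section{The upper bound for $n<3r$}\label{sec:upper}

Throughout this section $A\in P_{nr}$. For vertices $u,v$ and $i\ge0$ let $S_i$ be the set of vertices that $u$ reaches by a walk of length $i$, and $T_i$ the set of vertices that reach $v$ by a walk of length $i$. Then $S_{i+1}=N^{+}(S_i)$ and $T_{i+1}=N^{-}(T_i)$, and cutting a walk after $i$ steps shows that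
\begin{equation}\label{eq:cut}
(A^{i+j})_{uv}>0\iff S_i\cap T_j\ne\emptyset .
\end{equation}
Part (a) of Theorem~\ref{thm:small} follows at once: $|S_1|+|T_1|=2r>n$, so $S_1\cap T_1\neq\emptyset$ and $(A^{2})_{uv}>0$ for all $u,v$.

For part (b) two sets of size $r$ may be disjoint, but three may not, and regularity supplies many such sets. We record these two principles.
\begin{enumerate}
\item[(P1)] \emph{Three sets.} If $n<3r$, then among any three subsets of $V$ with at least $r$ elements each, some two intersect.
\item[(P2)] \emph{Propagation.} If $T_{j_1}\cap\dots\cap T_{j_k}$ contains a vertex $x$, then $T_{j_1+1}\cap\dots\cap T_{j_k+1}$ contains $N^{-}(x)$, so it has at least $r$ elements. The same holds for the sets $S_i$, with $N^{+}(x)$. In particular $|S_i|\ge r$ and $|T_i|\ge r$ for $i\ge1$.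
\end{enumerate}

To prove $(A^{6})_{uv}>0$ it would be enough, by \eqref{eq:cut} and $|S_1|=r$, to show $|T_5|\ge2r$. The sets $T_j$ are awkward for this purpose because they are not nested: in a nearly bipartite digraph they alternate between the two sides. We replace them by
\[
Y_i=\bigcap_{j\ge i}T_j ,
\]
the set of vertices that reach $v$ by walks of \emph{every} length $j\ge i$. These sets satisfy
\begin{equation}\label{eq:chain}
Y_i\subseteq Y_{i+1},\qquad N^{-}(Y_i)\subseteq Y_{i+1},\qquad Y_i\subseteq T_i ;
\end{equation}
the middle inclusion holds because an in-neighbor of a vertex lying in $T_j$ for all $j\ge i$ lies in $T_{j+1}$ for all $j\ge i$. The proof has two parts. If $(A^{6})_{uv}=0$, then $Y_1$ is nonempty, so $|Y_2|\ge r$; and a chain as in \eqref{eq:chain} gains at least $r$ vertices in three steps, so $|Y_5|\ge2r$. We begin with the growth of the chain.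

\begin{lemma}[Growth]\label{lem:growth}
In an $r$-regular digraph let $Z_1\subseteq Z_2\subseteq Z_3\subseteq Z_4$ be sets of vertices with $N^{-}(Z_i)\subseteq Z_{i+1}$ for $i=1,2,3$ and $Z_2\ne Z_3$. Then $|Z_4\setminus Z_1|\ge r$.
\end{lemma}

\begin{proof}
We count the arcs that cross the boundary of $Z_2$ in each direction. There are $r|Z_2|$ arcs with tail in $Z_2$ and $r|Z_2|$ arcs with head in $Z_2$. Removing the arcs inside $Z_2$ from both counts shows that the number $a$ of arcs entering $Z_2$ from outside equals the number of arcs leaving $Z_2$.

Let $D=Z_3\setminus Z_2$, which is nonempty. An arc entering $Z_2$ has its tail in $N^{-}(Z_2)\setminus Z_2\subseteq D$. Its head is not in $Z_1$, because $N^{-}(Z_1)\subseteq Z_2$. Each ordered pair of vertices carries at most one arc, so $a\le|D|\,|Z_2\setminus Z_1|$.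

On the other hand, each vertex of $D$ has $r$ in-neighbors, all in $N^{-}(Z_3)\subseteq Z_4$, and at most $|Z_4\setminus Z_2|$ of them lie outside $Z_2$. The arcs from $Z_2$ to $D$ leave $Z_2$, so $a\ge|D|\,(r-|Z_4\setminus Z_2|)$. Dividing the two bounds by $|D|$ gives $|Z_2\setminus Z_1|+|Z_4\setminus Z_2|\ge r$, and the left side is $|Z_4\setminus Z_1|$.
\end{proof}

The lemma uses all of regularity: equal in- and out-degrees for the balance of arcs, the value $r$ for the lower bound on $a$, and entries in $\{0,1\}$ for the upper bound. The hypothesis $Z_2\neq Z_3$ cannot be dropped, as the chain $Z_1=\dots=Z_4=V$ shows.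

To force the sets $T_j$ to meet, we want a set of at least $r$ vertices that misses both $T_1$ and $T_2$; then (P1) leaves room for only one more disjoint set of that size. If $(A^{6})_{uv}=0$, the set $S_4\cap S_5$ misses both by \eqref{eq:cut}. The next lemma shows that it is large. This is where bipartite digraphs, in which $S_4\cap S_5$ is empty, are excluded.

\begin{lemma}[Overlap]\label{lem:overlap}
Let $A\in P_{nr}$ with $n<3r$. Then $|S_4\cap S_5|\ge r$ for every vertex $u$.
\end{lemma}

\begin{proof}
By (P2) it suffices to show $S_3\cap S_4\ne\emptyset$. Suppose $S_3\cap S_4=\emptyset$. Then (P2) gives $S_2\cap S_3=\emptyset$, and again $S_1\cap S_2=\emptyset$. Let $x$ be any vertex. Of the three sets $N^{-}(x),S_1,S_2$ the last two are disjoint, so by (P1) the set $N^{-}(x)$ meets $S_1$ or $S_2$, which means $x\in S_2$ or $x\in S_3$. Applied to $N^{-}(x),S_2,S_3$, the same principle gives $x\in S_3$ or $x\in S_4$. So both $S_2$ and $S_4$ are the complement of $S_3$, and $S_4=S_2$. Every arc with tail in $S_2$ has its head in $S_3$, and every arc with tail in $S_3$ has its head in $S_4=S_2$. Every closed walk alternates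 between $S_2$ and $S_3$ and has even length, which contradicts (F3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}(b)]
Let $n<3r$ and suppose $(A^{6})_{uv}=0$. By \eqref{eq:cut},
\begin{equation}\label{eq:disjoint}
S_i\cap T_j=\emptyset\qquad\text{whenever }i+j=6 .
\end{equation}
Let $F=S_4\cap S_5$. Then $|F|\ge r$ by Lemma~\ref{lem:overlap}, and \eqref{eq:disjoint} gives $F\cap T_1\subseteq S_5\cap T_1=\emptyset$ and $F\cap T_2\subseteq S_4\cap T_2=\emptyset$.

We claim that $T_1\cap T_2\cap\dots\cap T_k\ne\emptyset$ for all $k\ge1$. For $k=1$ this is $T_1\ne\emptyset$. If it holds for $k$, then $Q=T_2\cap\dots\cap T_{k+1}$ has at least $r$ elements by (P2). The set $F$ is disjoint from $T_1$ and from $Q\subseteq T_2$, so (P1) applied to $F,T_1,Q$ gives $T_1\cap Q\ne\emptyset$, which is the claim for $k+1$.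

Since $A$ is primitive, (F2) gives $T_j=V$ for all $j\ge\exp(A)$. So $Y_1$ is a finite intersection $T_1\cap\dots\cap T_k$, and it is nonempty by the claim. By \eqref{eq:chain}, $Y_2$ contains the in-neighbors of a vertex of $Y_1$, and $|Y_2|\ge r$.

We apply Lemma~\ref{lem:growth} to $Y_2\subseteq Y_3\subseteq Y_4\subseteq Y_5$, and have to check $Y_3\ne Y_4$. If $Y_3=Y_4$, then $N^{-}(Y_3)\subseteq Y_3$: no arc enters the nonempty set $Y_3$ from outside, and strong connectivity forces $Y_3=V$. But $Y_3\subseteq T_3$ is disjoint from the nonempty set $S_3$ by \eqref{eq:disjoint}. So $Y_3\neq Y_4$, and the lemma gives $|Y_5|\ge|Y_2|+r\ge2r$. Finally $Y_5\subseteq T_5$ is disjoint from $S_1$ by \eqref{eq:disjoint}, so $n\ge|S_1|+|Y_5|\ge3r$, a contradiction.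

Hence $A^{6}>0$. The matrix of Theorem~\ref{thm:eleven} has $8\le 11<12$ and exponent at least $6$, so its exponent is $6$.
\end{proof}

\begin{remark}
The graph of Figure~\ref{fig:eleven} shows where the argument stops. For $u=v=0$ we have $S_i=T_i$, and
\[
S_1=\{1,\dots,4\},\quad S_2=\{0,5,\dots,8\},\quad S_3=\{1,\dots,4,9,10\},\quad S_4=\{0,5,\dots,10\},
\]
and $S_5=\{1,\dots,10\}$. To prove $A^{5}>0$ in the same way one would need $|S_3\cap S_4|\ge r$, but here $S_3\cap S_4=\{9,10\}$ has $2<4$ elements. Also $T_1\cap T_2=\emptyset$, so $Y_1=\emptyset$: the nonemptiness of $Y_1$ in the proof depends on the assumption $(A^{6})_{uv}=0$.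
\end{remark}

\section{Layered digraphs with few defect arcs}\label{sec:general}

We now carry the scheme of Section~\ref{sec:eleven} over to $q$ layers. The vertex set is partitioned into layers $P_i$, $i\in\mathbb Z/q\mathbb Z$, and $\varphi(x)=i$ for $x\in P_i$. An arc from some $P_i$ to $P_{i+1}$ is \emph{normal}; a walk is normal if all its arcs are. The remaining arcs are \emph{defect arcs}. A normal walk from $x$ to $y$ has length congruent to $\varphi(y)-\varphi(x)$ modulo $q$. A walk with $k$ defect arcs is cut by them into $k+1$ normal walks, possibly of length $0$, which we call its \emph{segments}.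

The lower bounds on the exponent come from two constraints. A congruence modulo $q$ forces a walk of a suitable length to use at least $q-1$ defect arcs, and the placement of the defect arcs forces every segment to go at least once around the cycle of layers. The work lies in realizing such a placement in an $r$-regular primitive digraph with a prescribed number $n$ of vertices.

\subsection{Parameters and tools}

Layers of unequal size both absorb the residue of $n$ modulo $q$ and create the defect arcs. If a layer has $N+e$ vertices and the next one has $N$, then of the $r(N+e)$ arcs leaving the first at most $rN$ can be normal, and at least $re$ are defect arcs. We take $1\le e\le q$, excluding $e=0$ so that defect arcs exist. The $re\le qr$ defect arcs fit between two sets of $m=\lceil\sqrt{qr}\,\rceil$ vertices. Since $m$ is small compared with $r$, little room is needed to steer around these sets, and every vertex keeps most of its normal arcs.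

\begin{lemma}[Parameters]\label{lem:param}
Let $q,r,m,n$ be as in Theorem~\ref{thm:general}. Let $c\in\{1,2\}$ and $e\in\{1,\dots,q\}$ satisfy $ce\equiv n\pmod q$, and put $N=(n-ce)/q$. Then
\[
\text{\rm(a)}\ \ N\ge r+2m+1,\qquad\text{\rm(b)}\ \ N+e<2(r-m),\qquad\text{\rm(c)}\ \ m<r\ \text{ and }\ re\le m^{2}.
\]
\end{lemma}

\begin{proof}
(a) The lower bound in \eqref{eq:range} gives $qN=n-ce\ge n-2q\ge q(r+2m+1)$.

(b) The upper bound in \eqref{eq:range} gives $N+e<(q+1)r/q+q\le\frac32r+q$, so it suffices to show $2m+q\le r/2$. From $q\le r/36$ we get $\sqrt{qr}\le r/6$ and $m\le r/6+1$. Also $r/6\ge6q\ge q+2$. Hence $2m+q\le r/3+(q+2)\le r/3+r/6=r/2$.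

(c) We have $m\le r/6+1<r$, and $re\le rq\le m^{2}$.
\end{proof}

In both constructions below, $W^{+}$ and $W^{-}$ are disjoint sets of $m$ vertices, and the defect arcs are an arbitrary set $M$ of exactly $re$ arcs with tail in $W^{+}$ and head in $W^{-}$; such a set exists by~(c). Let $\delta^{+}(x)$ and $\delta^{-}(x)$ be the numbers of defect arcs leaving and entering $x$. Then
\begin{equation}\label{eq:delta}
0\le\delta^{\pm}(x)\le m,\qquad \delta^{\pm}(x)=0\ \text{ for }x\notin W^{\pm},\qquad\sum_x\delta^{+}(x)=\sum_x\delta^{-}(x)=re .
\end{equation}
To make the digraph $r$-regular, the normal arcs must give $x$ out-degree $r-\delta^{+}(x)$ and in-degree $r-\delta^{-}(x)$. Between any two consecutive layers the prescribed degrees will be constant on at least one side, and for such data the following lemma suffices.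

\begin{lemma}[Prescribed degrees]\label{lem:degrees}
Let $X,Y$ be finite sets, $r\ge1$, and let $d_x$ $(x\in X)$ be integers with $0\le d_x\le|Y|$ and $\sum_{x\in X}d_x=r|Y|$. Then there is a bipartite graph between $X$ and $Y$ without multiple edges in which each $x\in X$ has degree $d_x$ and each $y\in Y$ has degree $r$.
\end{lemma}

\begin{proof}
Arrange $Y$ in a cycle and go through the elements of $X$ in some order, joining $x$ to the next $d_x$ elements of the cycle, starting where the previous element stopped. Since $d_x\le|Y|$, the $d_x$ elements joined to $x$ are distinct. The total number of steps is $r|Y|$, so the cycle is traversed exactly $r$ times and each $y$ receives $r$ edges.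
\end{proof}

Lemma~\ref{lem:degrees} gives no control over connectivity. Primitivity will instead follow from the sizes of the layers, by the pigeonhole argument of Theorem~\ref{thm:small}(a) applied within one layer.

\begin{lemma}[Normal walks]\label{lem:normal}
Let $m<r$. Consider an $r$-regular digraph with layers $P_i$, $i\in\mathbb Z/q\mathbb Z$, each with fewer than $2(r-m)$ vertices, in which at most $m$ defect arcs leave and at most $m$ defect arcs enter any vertex. Then for all $t\ge2$, $x\in P_i$ and $z\in P_{i+t}$ there is a normal walk of length $t$ from $x$ to $z$. In particular the digraph is strongly connected and has a closed walk of length $q$.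
\end{lemma}

\begin{proof}
Every vertex is the tail of at least $r-m\ge1$ normal arcs and the head of at least $r-m$ normal arcs. Follow any $t-2$ normal arcs from $x$ to a vertex $x'\in P_{i+t-2}$. The heads of normal arcs from $x'$ and the tails of normal arcs into $z$ form two subsets of $P_{i+t-1}$, each with at least $r-m$ elements. As $|P_{i+t-1}|<2(r-m)$, they share a vertex $y$, and $x'\to y\to z$ completes the walk. For the last sentence, any two vertices $x,z$ have $\varphi(z)=\varphi(x)+t$ for some $t\ge2$, and $t=q$, $z=x$ is allowed because $q\ge2$.
\end{proof}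

\subsection{Defect arcs inside one layer}

The first construction generalizes Figure~\ref{fig:eleven}, where $q=2$, $N=5$, $e=1$, and the $re=4$ defect arcs are $9\to9$, $9\to10$, $10\to9$, $10\to10$. One layer is enlarged and contains all defect arcs. The argument does not depend on the parity of $q$.

\begin{proposition}\label{prop:inside}
Let $q,r,m,n$ be as in Theorem~\ref{thm:general}. Then there is $A\in P_{nr}$ with $\exp(A)\ge q^{2}+2$.
\end{proposition}

\begin{proof}
\emph{Construction.} Choose $e\in\{1,\dots,q\}$ with $e\equiv n\pmod q$, put $N=(n-e)/q$, and use Lemma~\ref{lem:param} with $c=1$. Let $|P_1|=N+e$ and $|P_i|=N$ for $i\ne1$, a total of $qN+e=n$ vertices. By (a), $|P_1|\ge r+2m$, so $P_1$ contains pairwise disjoint sets $W^{+},W^{-},U$ of sizes $m,m,r$. Let $M$ be a set of $re$ defect arcs from $W^{+}$ to $W^{-}$. Fix $u\in P_0$ and $v\in P_2$; for $q=2$ we have $P_2=P_0$, and $u=v$ is allowed. Let $\mathbf 1_U$ be the indicator function of $U$. The normal arcs are as follows.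
\begin{itemize}
\item \emph{From $P_0$ to $P_1$.} Take the arcs $u\to w$ for $w\in U$. Apply Lemma~\ref{lem:degrees} with $X=P_1$, $Y=P_0\setminus\{u\}$ and $d_w=r-\delta^{-}(w)-\mathbf 1_U(w)$, and direct the edges toward $P_1$. The hypotheses hold: $d_w\ge r-m-1\ge0$ by (c), $d_w\le r\le N-1$ by (a), and $\sum_w d_w=r(N+e)-re-r=r(N-1)$ by \eqref{eq:delta}. Every vertex of $P_0$ gets out-degree $r$, each $w\in P_1$ gets $r-\delta^{-}(w)$ normal in-arcs, and $N^{+}(u)=U$.
\item \emph{From $P_1$ to $P_2$.} Take the arcs $w\to v$ for $w\in U$. Apply Lemma~\ref{lem:degrees} with $X=P_1$, $Y=P_2\setminus\{v\}$ and $d_w=r-\delta^{+}(w)-\mathbf 1_U(w)$, and direct the edges toward $P_2$. Again $0\le r-m-1\le d_w\le r\le N-1$ and $\sum_w d_w=r(N-1)$. Every vertex of $P_2$ gets in-degree $r$, each $w\in P_1$ gets $r-\delta^{+}(w)$ normal out-arcs, and $N^{-}(v)=U$.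
\item \emph{From $P_i$ to $P_{i+1}$ for $i\ne0,1$.} Both layers have $N\ge r$ vertices; apply Lemma~\ref{lem:degrees} with all $d_x=r$.
\end{itemize}
Adding $M$ raises the in- and out-degrees on $P_1$ to $r$. The arcs of $M$ lie inside $P_1$, so none of them repeats a normal arc, and the digraph is $r$-regular.

\emph{Primitivity.} All layers have at most $N+e<2(r-m)$ vertices by (b), so Lemma~\ref{lem:normal} applies: the digraph is strongly connected and has a closed walk of length $q$. Take a defect arc $w^{+}\to w^{-}$. Both ends lie in $P_1$, so there is a normal walk of length $q$ from $w^{-}$ to $w^{+}$, and hence a closed walk of length $q+1$. By (F3) the digraph is primitive.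

\emph{No walk of length $\ell=q^{2}+1$ from $u$ to $v$.} Consider such a walk, with $k$ defect arcs. A normal arc raises $\varphi$ by $1$ and a defect arc leaves it unchanged, so $\ell-k\equiv\varphi(v)-\varphi(u)=2\pmod q$. As $\ell\equiv1$, we get $k\equiv-1\pmod q$, so $k\ge q-1\ge1$. The first segment goes from $u\in P_0$ to $W^{+}\subseteq P_1$. Its length is congruent to $1$ modulo $q$ and is not $1$, since $N^{+}(u)=U$ misses $W^{+}$; so it is at least $q+1$. The last segment goes from $W^{-}\subseteq P_1$ to $v\in P_2$. Its length is congruent to $1$ and is not $1$, since $N^{-}(v)=U$ misses $W^{-}$; so it is at least $q+1$. Each of the $k-1$ middle segments goes from $W^{-}$ to $W^{+}$. Its length is divisible by $q$ and is not $0$, since $W^{+}\cap W^{-}=\emptyset$; so it is at least $q$. Altogether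
\[
\ell\ge 2(q+1)+(k-1)q+k=q+2+k(q+1)\ge q+2+(q-1)(q+1)=q^{2}+q+1>\ell ,
\]
a contradiction. By (F2), $\exp(A)\ge q^{2}+2$.
\end{proof}

\begin{remark}
If $W^{+}$ and $W^{-}$ were allowed to meet, middle segments could have length $0$, and the count would give only $\ell\ge2(q+1)+(q-1)=3q+1$. This exceeds $q^{2}+1$ for $q=2$, which is why $W^{+}=W^{-}=\{9,10\}$ works in Figure~\ref{fig:eleven}, but it does not for $q\ge3$.
\end{remark}

\subsection{Backward defect arcs}

In Proposition~\ref{prop:inside} each defect arc, together with a middle segment, costs $q+1$ steps. To gain more than a constant over $q^{2}$, we raise this cost to $q+2$ by letting the defect arcs go backward, from $P_1$ to $P_0$. A backward arc followed by a forward arc would be a short detour of length $2$, so we must forbid all normal arcs from the heads $W^{-}\subseteq P_0$ to the tails $W^{+}\subseteq P_1$; then each segment has length at least $q+1$. For $q=3$, a walk of length $11$ from $P_0$ to $P_1$ with $k$ backward arcs has $11-2k\equiv1\pmod 3$, so $k\ge2$, and three segments of length $4$ with two defect arcs already need $14$ steps.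

The parity of $q$ now matters. If $q$ is even, every arc, forward or backward, changes the parity of $\varphi$, all closed walks are even, and the digraph is not primitive.

\begin{proposition}\label{prop:backward}
Let $q,r,m,n$ be as in Theorem~\ref{thm:general}, with $q$ odd. Then there is $A\in P_{nr}$ with $\exp(A)\ge q^{2}+q$.
\end{proposition}

\begin{proof}
\emph{Construction.} The defect arcs use up surplus out-degree of $P_1$ and surplus in-degree of $P_0$, so both layers are enlarged. Since $q$ is odd, $2$ is invertible modulo $q$, and there is $e\in\{1,\dots,q\}$ with $2e\equiv n\pmod q$. Put $N=(n-2e)/q$ and $K=N+e$, and use Lemma~\ref{lem:param} with $c=2$. Let $P_0=\{x_0,\dots,x_{K-1}\}$, $P_1=\{y_0,\dots,y_{K-1}\}$ and $|P_i|=N$ for $i\ne0,1$, a total of $qN+2e=n$ vertices. Put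
\[
W^{-}=\{x_0,\dots,x_{m-1}\},\quad u=x_m,\qquad W^{+}=\{y_0,\dots,y_{m-1}\},\quad v=y_m ,
\]
and let $M$ be a set of $re$ defect arcs from $W^{+}$ to $W^{-}$. The normal arcs are as follows.
\begin{itemize}
\item \emph{From $P_0$ to $P_1$.} Here a whole block of arcs has to be avoided, and a circulant pattern does this. Let $x_i\to y_j$ be an arc exactly when the residue of $j-i$ in $\{0,\dots,K-1\}$ lies in $\{m+1,\dots,m+r\}$. By (a), $K\ge r+2m+1$, so these are $r$ distinct residues; each $x_i$ gets out-degree $r$ and each $y_j$ gets in-degree $r$. For $0\le i,j\le m$ the residue of $j-i$ lies in $\{0,\dots,m\}$ or in $\{K-m,\dots,K-1\}$, and $K-m>m+r$. Hence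
\begin{equation}\label{eq:noarc}
\text{there is no arc from }W^{-}\cup\{u\}\text{ to }W^{+}\cup\{v\}.
\end{equation}
\item \emph{From $P_1$ to $P_2$.} Apply Lemma~\ref{lem:degrees} with $X=P_1$, $Y=P_2$ and $d_y=r-\delta^{+}(y)$. Here $0<r-m\le d_y\le r\le N$ by (c) and (a), and $\sum_y d_y=rK-re=rN$ by \eqref{eq:delta}.
\item \emph{From $P_i$ to $P_{i+1}$ for $2\le i\le q-2$.} Both layers have $N\ge r$ vertices; apply Lemma~\ref{lem:degrees} with all $d_x=r$.
\item \emph{From $P_{q-1}$ to $P_0$.} Apply Lemma~\ref{lem:degrees} with $X=P_0$, $Y=P_{q-1}$ and $d_x=r-\delta^{-}(x)$, and direct the edges toward $P_0$. Again $0<d_x\le N$ and $\sum_x d_x=rK-re=rN$.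
\end{itemize}
Adding $M$ raises the out-degrees on $P_1$ and the in-degrees on $P_0$ to $r$. As $q\ge3$, normal arcs from $P_1$ go to $P_2\ne P_0$, so no arc of $M$ repeats a normal arc, and the digraph is $r$-regular.

\emph{Primitivity.} All layers have at most $K=N+e<2(r-m)$ vertices by (b), so Lemma~\ref{lem:normal} gives strong connectivity and a closed walk of length $q$. Take a defect arc $w^{+}\to w^{-}$. Since $w^{-}\in P_0$ and $w^{+}\in P_1$, there is a normal walk of length $q+1$ from $w^{-}$ to $w^{+}$, and hence a closed walk of length $q+2$. As $q$ is odd, $\gcd(q,q+2)=1$, and the digraph is primitive by (F3).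

\emph{No walk of length $\ell=q^{2}+q-1$ from $u$ to $v$.} Consider such a walk, with $k$ defect arcs. Its $\ell-k$ normal arcs raise $\varphi$ by $1$ and its $k$ defect arcs lower $\varphi$ by $1$, so $\ell-2k\equiv1\pmod q$. As $\ell\equiv-1$, this says $2k\equiv-2$, and since $q$ is odd, $k\equiv-1\pmod q$ and $k\ge q-1$. Each of the $k+1$ segments starts in $W^{-}\cup\{u\}\subseteq P_0$ and ends in $W^{+}\cup\{v\}\subseteq P_1$. Its length is congruent to $1$ modulo $q$ and is not $1$ by \eqref{eq:noarc}, so it is at least $q+1$. Therefore
\[
\ell\ge(k+1)(q+1)+k\ge q(q+1)+q-1=q^{2}+2q-1>\ell ,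
\]
a contradiction. By (F2), $\exp(A)\ge q^{2}+q$.
\end{proof}

\subsection{The range of $n$ and the corollary}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The matrices are those of Propositions~\ref{prop:inside} and~\ref{prop:backward}. It remains to measure the range \eqref{eq:range}. The integers $n$ with $\lfloor n/r\rfloor=q$ are the $r$ numbers $qr,\dots,(q+1)r-1$, and \eqref{eq:range} omits at most the first $2qm+3q$ of them. Since $m\le\sqrt{qr}+1$,
\[
2qm+3q\le2q\sqrt{qr}+5q=O_q(\sqrt r),
\]
so the omitted proportion is $O_q(r^{-1/2})$. Now let $r\ge9q^{3}$, which implies $r\ge36q$ because $q^{2}\ge4$. Then $\sqrt{qr}\le r/(3q)$ and $5q<r/3$, so $2qm+3q<\frac23r+\frac13r=r$, and the range is nonempty.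
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:constant}]
Given $C$, fix an odd $q\ge3$ with $q>C$. For $r\ge9q^{3}$ let $n=qr+2qm+3q$, which lies in the range \eqref{eq:range}, and let $A\in P_{nr}$ have $\exp(A)\ge q^{2}+q$. As $r\to\infty$ we have $m/r\to0$, so $n/r\to q$ and $(n/r)^{2}+C\to q^{2}+C<q^{2}+q$. For large $r$ this gives $\exp(A)>(n/r)^{2}+C$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the exponent of $R$-regular primitive matrices},
\texttt{https://journals.uwyo.edu/index.php/ela/article/download/495/495/495}.

\end{thebibliography}
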